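\title{Automatic continuity of derivations of GB$^*$-algebras}

\begin{abstract}
A GB$^*$-algebra is a locally convex $*$-algebra $A$ whose bounded elements form a C$^*$-algebra $C$. We prove that every derivation of a Fr\'echet GB$^*$-algebra is continuous. Neither metrizability nor completeness is needed, and the target may be any locally convex bimodule. Ringrose's theorem controls the derivation on the unit ball of $C$, and the resolvents $(i+h)^{-1}$ of self-adjoint elements carry this control to all of $A$. The same method shows that derivations from $C$ into a complete bimodule extend uniquely to $A$, and that commutative GB$^*$-algebras have no nonzero derivations.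
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{derivation} of an algebra $A$ is a linear map $\delta:A\to A$ with $\delta(xy)=x\delta(y)+\delta(x)y$ for all $x,y\in A$. The definition is purely algebraic, yet every derivation of a C$^*$-algebra is continuous. We ask whether this persists in $*$-algebras that contain a C$^*$-algebra of bounded elements together with unbounded ones, in the way that the continuous functions on $\mathbb R$ contain the bounded continuous functions.

\subsection*{GB$^*$-algebras}
Scalars are complex and locally convex spaces are Hausdorff. Let $A$ be a unital $*$-algebra with a locally convex topology $\tau$ for which the involution is continuous and the multiplication $A\times A\to A$ is jointly continuous. A set $B\subseteq A$ is \emph{bounded} if every continuous seminorm is bounded on it, and \emph{absolutely convex} if $\lambda a+\mu b\in B$ whenever $a,b\in B$ and $|\lambda|+|\mu|\le1$.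

Let $B$ be closed, bounded and absolutely convex with $B^2\subseteq B$. The set $\bigcup_{\lambda>0}\lambda B$ is closed under sums, because $\lambda B+\mu B\subseteq(\lambda+\mu)B$, and under products, so it is the subalgebra $A[B]$ generated by $B$. The Minkowski functional $\|x\|_B=\inf\{\lambda>0:x\in\lambda B\}$ is a submultiplicative norm on $A[B]$, and $B$ is its closed unit ball: if $\|x\|_B\le1$, then $\lambda^{-1}x\in B$ for all $\lambda>1$, and $x\in B$ because $B$ is closed. The algebra $A$ is \emph{pseudo-complete} if all the normed algebras $A[B]$ are complete. A complete algebra is pseudo-complete: a $\|\cdot\|_B$-Cauchy sequence is $\tau$-Cauchy since $B$ is bounded, and $x_n-x_m\in\varepsilon B$ passes to the $\tau$-limit in $m$ since $B$ is closed.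

Let $\mathcal B^*$ be the collection of all closed, bounded, absolutely convex sets $B\subseteq A$ with $1\in B$, $B^*=B$ and $B^2\subseteq B$. Each member of $\mathcal B^*$ is the unit ball of a normed $*$-subalgebra, that is, one possible meaning of ``bounded by $1$''.

\begin{definition}\label{def:GB}
A pseudo-complete algebra $A[\tau]$ as above is a \emph{GB$^*$-algebra} if $\mathcal B^*$ has a greatest member $B_0$ and $A$ is \emph{symmetric}: for every $x\in A$ the inverse $(1+x^*x)^{-1}$ exists in $A$ and lies in $A[B_0]$. It is a \emph{Fr\'echet} GB$^*$-algebra if $\tau$ is complete and metrizable.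
\end{definition}

The first condition makes the meaning of ``bounded'' canonical; the second attaches a bounded element to every element of $A$. We write $C=A[B_0]$ and $\|\cdot\|=\|\cdot\|_{B_0}$. Under these hypotheses $C$ is a unital C$^*$-algebra for this norm and the involution of $A$; we take this fact as part of the setting. A unital C$^*$-algebra is itself a GB$^*$-algebra with $B_0$ the closed unit ball, since $b\in B\in\mathcal B^*$ forces $\|b\|^{2n}=\|(b^*b)^n\|$ to stay bounded. The following question, posed in \cite{Spatiality}, therefore asks for a direct generalization of the C$^*$-theorem.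

\begin{quote}
\emph{Is every derivation $\delta:A\to A$ of a Fr\'echet GB$^*$-algebra $A[\tau]$ continuous with respect to $\tau$?}
\end{quote}

\subsection*{Results}
The answer is yes, and the natural setting is that of bimodules. A \emph{locally convex $A$-bimodule} is a locally convex space $X$ that is a unital $A$-bimodule ($1\xi=\xi1=\xi$) with jointly continuous actions $A\times X\to X$ and $X\times A\to X$; the basic example is $X=A$. For a subalgebra $D\subseteq A$ containing $1$, a derivation $d:D\to X$ is a linear map with $d(xy)=xd(y)+d(x)y$. Taking $x=y=1$ gives $d(1)=2d(1)$, so $d(1)=0$.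

\begin{theorem}\label{thm:cont}
Let $A[\tau]$ be a GB$^*$-algebra, not necessarily metrizable or complete, and let $X$ be a locally convex $A$-bimodule. Then every derivation $\delta:A\to X$ is continuous. In particular, every derivation of a Fr\'echet GB$^*$-algebra is continuous.
\end{theorem}

Let $\mathrm{Der}(D,X)$ be the space of all derivations $D\to X$. A derivation is \emph{inner} if it has the form $x\mapsto x\xi-\xi x$ with $\xi\in X$, and the algebraic first cohomology space $H^1(D,X)$ is the quotient of $\mathrm{Der}(D,X)$ by the inner derivations.

\begin{theorem}\label{thm:ext}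
Let $A[\tau]$ be a GB$^*$-algebra, $C=A[B_0]$, and let $X$ be a complete locally convex $A$-bimodule. Then every derivation $d:C\to X$ extends uniquely to a derivation $\delta:A\to X$, and $\delta$ is continuous. Hence restriction is a linear bijection $\mathrm{Der}(A,X)\to\mathrm{Der}(C,X)$. It carries the inner derivations onto the inner derivations, so $H^1(A,X)\cong H^1(C,X)$. In particular, if $A$ is Fr\'echet, the derivations of $A$ are exactly the unique extensions of the derivations $C\to A$.
\end{theorem}

\begin{theorem}\label{thm:comm}
Let $A[\tau]$ be a commutative GB$^*$-algebra and let $X$ be a locally convex $A$-bimodule with $a\xi=\xi a$ for all $a\in A$, $\xi\in X$. Then every derivation $\delta:A\to X$ is $0$. In particular, commutative GB$^*$-algebras have no nonzero derivations.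
\end{theorem}

For instance, no topology makes $C^\infty[0,1]$ a GB$^*$-algebra, because $f\mapsto f'$ is a nonzero derivation.

The proofs use one external result. A \emph{Banach $C$-bimodule} is a Banach space $Y$ that is a $C$-bimodule with $\|a\eta\|\le\|a\|\|\eta\|$ and $\|\eta a\|\le\|a\|\|\eta\|$.

\begin{theorem}[Ringrose \cite{Ringrose}]\label{thm:Ringrose}
Every derivation from a C$^*$-algebra $C$ into a Banach $C$-bimodule is norm continuous.
\end{theorem}

\section{Two examples and a model case}\label{sec:model}

\begin{example}\label{ex:matrix}
Let $A=C(\mathbb R,M_2)$ be the algebra of continuous $2\times2$ matrix functions, with pointwise operations and the seminorms $p_n(f)=\max_{|s|\le n}\|f(s)\|$. It is complete and metrizable. If $f\in B\in\mathcal B^*$, then the powers $(f^*f)^j$ lie in $B$, so $\|f(s)\|^{2j}$ is bounded in $j$ and $\|f(s)\|\le1$ for every $s$. The set $B_0=\{f:\sup_s\|f(s)\|\le1\}$ belongs to $\mathcal B^*$, hence is its greatest member, and $(1+f^*f)^{-1}\in B_0$. So $A$ is a Fr\'echet GB$^*$-algebra, and $C$ consists of the bounded functions.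
\end{example}

\begin{example}\label{ex:Lomega}
Let $A=\bigcap_{m\ge1}L^m[0,1]$ with the increasing norms $\|\cdot\|_m$, $m=1,2,\dots$. It is complete and metrizable, and $\|fg\|_m\le\|f\|_{2m}\|g\|_{2m}$ by H\"older's inequality. If $f\in B\in\mathcal B^*$, then $\|f^j\|_1$ is bounded in $j$, so $|f|\le1$ almost everywhere. The unit ball of $L^\infty[0,1]$ belongs to $\mathcal B^*$ (it is closed because $L^1$-convergent sequences have almost everywhere convergent subsequences) and contains $(1+|f|^2)^{-1}$. So $A$ is a Fr\'echet GB$^*$-algebra with $C=L^\infty[0,1]$.
\end{example}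

We shall see that $C$ is always dense in $A$, so one expects $A$ to inherit the automatic continuity of $C$. Three obstacles stand in the way.

\emph{A derivation of $A$ need not map $C$ into $C$.} In Example~\ref{ex:matrix} let $\xi(s)=se_{11}$ and let $x$ be the constant function $e_{12}$, with $e_{jk}$ the matrix units. Then $(x\xi-\xi x)(s)=-se_{12}$ is unbounded. So $\delta|_C$ is a derivation into a bimodule, and this is why Theorem~\ref{thm:Ringrose} is the right tool.

\emph{The algebra $A$ need not have any Banach algebra quotient.} In Example~\ref{ex:Lomega} let $q$ be a continuous submultiplicative seminorm, say $q\le M\|\cdot\|_m$. An idempotent $e$ has $q(e)\le q(e)^2$, so $q(e)=0$ or $q(e)\ge1$. Indicator functions of short intervals have $q(e)<1$, hence $q(e)=0$; their sum $1$ has $q(1)=0$, and $q(f)\le q(f)q(1)=0$. So one cannot reduce to Banach algebras by passing to quotients of $A$.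

\emph{Good behavior on $C$ says nothing about a linear map on $A$.} If $C\ne A$ is dense, a nonzero linear functional on $A$ that vanishes on $C$ is discontinuous. The Leibniz rule has to be applied to unbounded elements.

The way around the third obstacle is to write an unbounded element as the inverse of a bounded one. Let $d:D\to X$ be a derivation and let $g$ be invertible in $D$. Then $0=d(gg^{-1})=g\,d(g^{-1})+d(g)g^{-1}$, and multiplying on the right by $g$ gives
\begin{equation}\label{eq:inverse}
d(g)=-g\,d(g^{-1})\,g .
\end{equation}

\subsection*{The proof for $C(\mathbb R,M_2)$}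
Let $\delta$ be a derivation of the algebra $A$ of Example~\ref{ex:matrix}, and fix $n$. The space $Y=C([-n,n],M_2)$ is a Banach $C$-bimodule by restriction of functions, and $a\mapsto\delta(a)|_{[-n,n]}$ is a derivation $C\to Y$. By Theorem~\ref{thm:Ringrose} there is $K$ with $p_n(\delta(a))\le K$ for all $a\in B_0$. This bound asks for control of $a$ on the whole line, whereas $\tau$-continuity allows control only on a compact set.

Let $h=h^*\in A$. For each $s$ the matrix $r(s)=(i+h(s))^{-1}$ is normal with eigenvalues $(i+\lambda)^{-1}$, $\lambda$ real, so $\|r(s)\|\le1$. Thus $r\in B_0$, however large $h$ is. Formula \eqref{eq:inverse} with $g=i+h$ and $\delta(1)=0$ gives $\delta(h)=-(i+h)\delta(r)(i+h)$, and therefore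
\[
p_n(\delta(h))\le K\,\bigl(1+p_n(h)\bigr)^2 .
\]
So $p_n\circ\delta\le 4K$ on the self-adjoint elements with $p_n(h)\le1$. Splitting an arbitrary element into real and imaginary parts, we get $p_n\circ\delta\le8K$ on the neighborhood $\{p_n\le1\}$ of $0$, and $\delta$ is continuous.

Two things came for free here: the bound $r\in B_0$, which we read off pointwise, and the Banach module $Y$, which exists because $p_n$ is submultiplicative. Sections~\ref{sec:res} and~\ref{sec:bdd} supply them in general.

\section{Resolvents of self-adjoint elements}\label{sec:res}

From now on $A[\tau]$ is a GB$^*$-algebra. For $h=h^*\in A$ we have formally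
\[
(i+h)^{-1}=(h-i)(1+h^2)^{-1}=hk-ik,\qquad k=(1+h^2)^{-1}.
\]
Symmetry gives $k\in C$, but it gives no bound on $\|k\|$ and says nothing about the product $hk$ of an unbounded and a bounded element. What one can compute is the square $(hk)^2=k-k^2$, which lies in $C$. So we need to pass from $z^2\in C$ to $z\in C$. The only way to show that an element lies in $B_0$ is to place it in some member of $\mathcal B^*$, and the smallest candidate is built from the powers of $z$.

\begin{lemma}\label{lem:sqrt}
If $z=z^*\in A$ and $z^2\in C$, then $z\in C$.
\end{lemma}

\begin{proof}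
Multiplying $z$ by a small positive number, we may assume $z^2\in B_0$. Since $1\in B_0$ and $B_0^2\subseteq B_0$, all even powers $z^{2j}$ lie in $B_0$, so $S=\{z^j:j\ge0\}$ is contained in $B_0\cup zB_0$. The set $zB_0$ is bounded, as the image of a bounded set under the continuous linear map $a\mapsto za$. Hence $S$ is bounded.

Let $\Gamma$ be the set of finite sums $\sum\lambda_js_j$ with $s_j\in S$ and $\sum|\lambda_j|\le1$, and let $B$ be its closure. Then $B$ is closed, absolutely convex and contains $1$. It is bounded, because $\sup_Bq=\sup_Sq$ for every continuous seminorm $q$. Since $S^*=S$ and the involution is conjugate-linear, $\Gamma^*=\Gamma$, and $B^*=B$ by continuity of the involution. Since $S^2\subseteq S$, the product $\bigl(\sum\lambda_js_j\bigr)\bigl(\sum\mu_lt_l\bigr)=\sum\lambda_j\mu_l\,s_jt_l$ of two elements of $\Gamma$ lies in $\Gamma$, because $\sum|\lambda_j||\mu_l|\le1$; by continuity of the multiplication, $B^2\subseteq B$. So $B\in\mathcal B^*$, and $z\in B\subseteq B_0$ because $B_0$ is the greatest member.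
\end{proof}

Once everything lies in $C$, norms are computed with the usual C$^*$-facts: a self-adjoint element $a$ has real spectrum $\sigma(a)$ and norm equal to its spectral radius, $\sigma(P(a))=P(\sigma(a))$ for polynomials $P$, and $\|b^*b\|=\|b\|^2$ for all $b$.

\begin{lemma}\label{lem:res}
If $h=h^*\in A$, then $i+h$ is invertible in $A$ and $(i+h)^{-1}\in B_0$.
\end{lemma}

\begin{proof}
By symmetry $k=(1+h^2)^{-1}$ exists and lies in $C$. As the inverse of a self-adjoint element that commutes with $h$, the element $k$ is self-adjoint and commutes with $h$. So $y=hk$ is self-adjoint, commutes with $k$, and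
\[
y^2=h^2k^2=(k^{-1}-1)k^2=k-k^2\in C .
\]
By Lemma~\ref{lem:sqrt}, $y\in C$. Taking spectra in $C$, each $\lambda\in\sigma(k)\subseteq\mathbb R$ has $\lambda-\lambda^2\in\sigma(k-k^2)=\sigma(y^2)\subseteq[0,\infty)$. Hence $\sigma(k)\subseteq[0,1]$ and $\|k\|\le1$.

Since $(h+i)(h-i)=1+h^2$ and all factors commute with each other and with $k$, the element $r=(h-i)k=y-ik\in C$ is a two-sided inverse of $i+h$. Finally,
\[
r^*r=(y+ik)(y-ik)=y^2+k^2=k ,
\]
so $\|r\|^2=\|k\|\le1$, and $r$ lies in the closed unit ball $B_0$ of $C$.
\end{proof}

The point of the lemma is that the bound does not depend on $h$. A first use is density. Recall that every $x\in A$ is $h_1+ih_2$ with $h_1=\frac12(x+x^*)$ and $h_2=\frac1{2i}(x-x^*)$ self-adjoint.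

\begin{lemma}\label{lem:dense}
The subalgebra $C$ is $\tau$-dense in $A$.
\end{lemma}

\begin{proof}
It suffices to approximate $h=h^*\in A$. For $t>0$ let $r_t=(i+th)^{-1}\in B_0$. From $(i+th)r_t=1$ we get $t\,hr_t=1-ir_t$. Hence $hr_t\in C$, and
\[
h-i\,hr_t=h(1-ir_t)=t\,h^2r_t .
\]
The set $h^2B_0$ is bounded, so $t\,h^2r_t\to0$ and $i\,hr_t\to h$ as $t\downarrow0$.
\end{proof}

\section{Derivations are bounded on the unit ball of $C$}\label{sec:bdd}

Let $X$ be a locally convex $A$-bimodule. Joint continuity replaces submultiplicativity by an inequality in which the seminorm changes, as in H\"older's inequality.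

\begin{lemma}\label{lem:tri}
For every continuous seminorm $p$ on $X$ there are continuous seminorms $q$ on $A$ and $p_1$ on $X$ such that
\begin{equation}\label{eq:tri}
p(a\xi b)\le q(a)\,p_1(\xi)\,q(b)\qquad(a,b\in A,\ \xi\in X).
\end{equation}
\end{lemma}

\begin{proof}
The map $(a,\xi,b)\mapsto(a\xi)b$ is a composition of continuous maps and sends $(0,0,0)$ to $0$. Every neighborhood of $0$ in a locally convex space contains the closed unit ball of a continuous seminorm. So there are $q$ and $p_1$ with $p(a\xi b)\le1$ whenever $q(a),p_1(\xi),q(b)\le1$. For arbitrary $a,\xi,b$ and $\varepsilon>0$, apply this to $a/(q(a)+\varepsilon)$, $\xi/(p_1(\xi)+\varepsilon)$, $b/(q(b)+\varepsilon)$, and let $\varepsilon\to0$.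
\end{proof}

To apply Theorem~\ref{thm:Ringrose} we need a Banach $C$-bimodule, but the kernel of $p$ need not be a submodule, and $C$ need not act boundedly for $p$. Although $A$ may admit no submultiplicative seminorm, only the action of $C$ matters here, and $B_0$ is a bounded semigroup. Taking a supremum over $B_0$ turns $p$ into a larger seminorm for which $B_0$ acts by contractions.

\begin{lemma}\label{lem:bdd}
If $d:C\to X$ is a derivation, then $\sup_{a\in B_0}p(d(a))<\infty$ for every continuous seminorm $p$ on $X$.
\end{lemma}

\begin{proof}
Let $q,p_1$ be as in \eqref{eq:tri}, let $M=\sup_{B_0}q$, which is finite because $B_0$ is bounded, and put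
\[
\hat p(\xi)=\sup_{a,b\in B_0}p(a\xi b).
\]
By \eqref{eq:tri}, $\hat p\le M^2p_1$, so $\hat p$ is finite; as a supremum of seminorms it is a seminorm. Since $1\in B_0$, we have $p\le\hat p$. For $a,b,a',b'\in B_0$ the products $a'a$ and $bb'$ lie in $B_0$, so $p(a'a\xi bb')\le\hat p(\xi)$ and hence $\hat p(a\xi b)\le\hat p(\xi)$. As $B_0$ is the closed unit ball of $C$, scaling gives
\[
\hat p(a\xi)\le\|a\|\,\hat p(\xi),\qquad\hat p(\xi a)\le\|a\|\,\hat p(\xi)\qquad(a\in C,\ \xi\in X).
\]
Thus $N=\ker\hat p$ is a $C$-submodule, $X/N$ is a normed $C$-bimodule under $\hat p$, and the actions extend by continuity to the completion $Y$ of $X/N$, which is a Banach $C$-bimodule. The map $a\mapsto d(a)+N$ is a derivation $C\to Y$. By Theorem~\ref{thm:Ringrose} there is $K$ with $p(d(a))\le\hat p(d(a))\le K\|a\|$ for all $a\in C$.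
\end{proof}

In Example~\ref{ex:Lomega} with $X=A$ and $p=\|\cdot\|_m$ one has $\hat p=p$ and $Y=L^m[0,1]$, which is a Banach bimodule over $C=L^\infty[0,1]$.

\section{Proofs of the theorems}\label{sec:proofs}

The estimate from the model case now goes through on any $*$-subalgebra that contains the resolvents. The case $D=A$ of the next proposition is Theorem~\ref{thm:cont}, and the case $D=C$ is the key to Theorem~\ref{thm:ext}.

\begin{proposition}\label{prop:main}
Let $D$ be a $*$-subalgebra of $A$ with $C\subseteq D$, and let $d:D\to X$ be a derivation into a locally convex $A$-bimodule. Then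
\begin{equation}\label{eq:formula}
d(h)=-(i+h)\,d\bigl((i+h)^{-1}\bigr)\,(i+h)\qquad(h=h^*\in D),
\end{equation}
and $d$ is continuous for the topology that $\tau$ induces on $D$.
\end{proposition}

\begin{proof}
Let $h=h^*\in D$. By Lemma~\ref{lem:res}, $g=i+h$ has the inverse $r\in B_0\subseteq D$. Since $d(1)=0$ we have $d(g)=d(h)$, and \eqref{eq:formula} is \eqref{eq:inverse}.

Let $p$ be a continuous seminorm on $X$, let $q,p_1$ be as in \eqref{eq:tri}, and let $K=\sup_{a\in B_0}p_1(d(a))$, which is finite by Lemma~\ref{lem:bdd} applied to $d|_C$ and $p_1$. From \eqref{eq:formula} and \eqref{eq:tri},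
\begin{equation}\label{eq:quad}
p(d(h))\le q(i+h)\,p_1(d(r))\,q(i+h)\le K\bigl(q(1)+q(h)\bigr)^2 .
\end{equation}
The right side is quadratic in $h$ while the left side is homogeneous of degree one, so we rescale. For $\varepsilon>0$ apply \eqref{eq:quad} to the self-adjoint element $h/(q(h)+\varepsilon)$, whose $q$-seminorm is at most $1$. This gives $p(d(h))\le L\,(q(h)+\varepsilon)$ with $L=K(q(1)+1)^2$, and so $p(d(h))\le L\,q(h)$.

For $x=h_1+ih_2\in D$, both $h_1=\frac12(x+x^*)$ and $h_2=\frac1{2i}(x-x^*)$ lie in $D$ and satisfy $q(h_j)\le\frac12(q(x)+q(x^*))$. Hence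
\[
p(d(x))\le L\,\bigl(q(x)+q(x^*)\bigr)\qquad(x\in D).
\]
The right side is a seminorm in $x$, and it is continuous because the involution is. Since $p$ was arbitrary, $d$ is continuous.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cont}]
Apply Proposition~\ref{prop:main} with $D=A$. For the last statement take $X=A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
\emph{Existence.} Let $d:C\to X$ be a derivation. By Proposition~\ref{prop:main} with $D=C$, it is continuous for $\tau|_C$, and $C$ is dense by Lemma~\ref{lem:dense}. A continuous linear map from a dense subspace of a locally convex space into a complete locally convex space extends to a continuous linear map on the whole space; let $\delta:A\to X$ be this extension. The map $(x,y)\mapsto\delta(xy)-x\delta(y)-\delta(x)y$ is continuous on $A\times A$ by joint continuity of the product and the actions, and it vanishes on the dense set $C\times C$. Since $X$ is Hausdorff, it vanishes identically, and $\delta$ is a derivation.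

\emph{Uniqueness.} By \eqref{eq:formula} with $D=A$, the value of a derivation $A\to X$ at $h=h^*$ is determined by its value at $(i+h)^{-1}\in C$, and the self-adjoint elements span $A$.

\emph{Cohomology.} Restriction is linear, surjective by existence and injective by uniqueness. For $\xi\in X$ it sends the inner derivation $x\mapsto x\xi-\xi x$ of $A$ to the inner derivation of $C$ given by the same $\xi$, so it maps the inner derivations onto the inner derivations. A linear bijection that maps one subspace onto another induces an isomorphism of the quotients. If $A$ is Fr\'echet, then $X=A$ is complete, which gives the last statement.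
\end{proof}

Formula \eqref{eq:formula} makes the extension explicit: $\delta(h)=-(i+h)\,d((i+h)^{-1})\,(i+h)$ for $h=h^*\in A$.

In the commutative case a derivation satisfies $\delta(u^n)=nu^{n-1}\delta(u)$. For a unitary $u\in C$ the left side stays bounded by Lemma~\ref{lem:bdd} while the right side grows linearly, so $\delta(u)=0$. The Cayley transform turns a resolvent into a unitary, and \eqref{eq:formula} does the rest.

\begin{proof}[Proof of Theorem~\ref{thm:comm}]
Let $u\in C$ be unitary. Then $u^n$ and $(u^*)^n$ have norm at most $1$, so they lie in $B_0$. By induction $\delta(u^n)=nu^{n-1}\delta(u)$: indeed $\delta(u^{n+1})=u\delta(u^n)+\delta(u)u^n=nu^n\delta(u)+u^n\delta(u)$, where we used $\xi a=a\xi$. Hence $\delta(u)=\frac1n(u^*)^{n-1}\delta(u^n)\,1$. Let $p$ be a continuous seminorm on $X$, let $q,p_1$ be as in \eqref{eq:tri}, and put $M=\sup_{B_0}q$ and $K=\sup_{a\in B_0}p_1(\delta(a))$, which is finite by Lemma~\ref{lem:bdd}. Then $p(\delta(u))\le M^2K/n$ for all $n$, so $p(\delta(u))=0$. Since $X$ is Hausdorff, $\delta(u)=0$.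

Now let $h=h^*\in A$ and $r=(i+h)^{-1}\in C$. Put $u=1-2ir=(h-i)(h+i)^{-1}\in C$. Then $u^*=(h-i)^{-1}(h+i)$, so $u^*u=uu^*=1$ by commutativity. Therefore $0=\delta(u)=-2i\,\delta(r)$, and \eqref{eq:formula} gives $\delta(h)=0$. The self-adjoint elements span $A$, so $\delta=0$.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

Pseudo-completeness enters only through the fact that $C$ is a C$^*$-algebra, which is used in Lemmas~\ref{lem:res} and~\ref{lem:bdd}. Joint continuity gives inequality \eqref{eq:tri}, and continuity of the involution is used in Lemma~\ref{lem:sqrt} and in the last step of Proposition~\ref{prop:main}. Completeness of $X$ is used only to extend $d$ in Theorem~\ref{thm:ext}. No closed graph or Baire category argument is applied to $A$, which is why $\tau$ need not be metrizable or complete. The following commutative examples show that Theorems~\ref{thm:cont} and~\ref{thm:comm} fail without symmetry (used in Lemma~\ref{lem:res}), without a greatest member of $\mathcal B^*$ (used in Lemma~\ref{lem:sqrt}), or without local convexity.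

\begin{example}[symmetry]
Let $A=\mathbb C[s]$ be the algebra of polynomial functions on $\mathbb R$ with $p_n(P)=\max_{|s|\le n}|P(s)|$ and $P^*=\overline P$. If $B$ is bounded and $B^2\subseteq B$, then each $P\in B$ has $|P|\le1$ on $\mathbb R$ and is constant. So $A$ is pseudo-complete, $B_0$ is the disk of constants of modulus at most $1$, and $C=\mathbb C$; but $1+s^2$ is not invertible. The derivation $P\mapsto P'$ is discontinuous. Let $T_m$ be the polynomial with $T_m(\cos\theta)=\cos m\theta$; differentiating at $\theta=\pi/2$ gives $|T_m'(0)|=m$ for odd $m$. So $P(s)=T_m(s/n)$ has $p_n(P)=1$ and $|P'(0)|=m/n$, and no inequality $p_1(P')\le c\,p_n(P)$ holds.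
\end{example}

\begin{example}[greatest member]
Let $A=\mathbb C1\oplus\ell^2$ with norm $|\lambda|+\|v\|$, involution $(\lambda+v)^*=\bar\lambda+\bar v$ and product $(\lambda+v)(\mu+w)=\lambda\mu+\lambda w+\mu v$. This is a Banach $*$-algebra in which $\mu+w$ has the inverse $\mu^{-1}-\mu^{-2}w$ for $\mu\ne0$, so $1+x^*x$ is always invertible. For every $R>0$ the set $B_R=\{\lambda+v:|\lambda|+\|v\|/R\le1\}$ belongs to $\mathcal B^*$, and $A[B_R]=A$. The union of the $B_R$ is unbounded, so $\mathcal B^*$ has no greatest member. For every linear map $T:\ell^2\to\ell^2$ the map $\delta(\lambda+v)=Tv$ is a derivation, since both sides of the Leibniz rule equal $\lambda Tw+\mu Tv$, and $T$ may be chosen discontinuous.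
\end{example}

\begin{example}[local convexity]
The algebra $L^0[0,1]$ of measurable functions, with convergence in measure, is a complete metrizable topological $*$-algebra that is not locally convex, and $(1+x^*x)^{-1}\in L^\infty[0,1]$ for all $x$. Ber, Chilin and Sukochev \cite{BCS} showed that it admits nonzero derivations. These are discontinuous. Indeed, for an idempotent $e$ of a commutative algebra, $\delta(e)=2e\delta(e)$; multiplying by $e$ gives $e\delta(e)=0$, and so $\delta(e)=0$. Thus $\delta$ vanishes on the simple functions, which are dense.

The step that breaks is Lemma~\ref{lem:bdd}. For real $h$ the function $(i+h)^{-1}$ lies in the unit ball $B_0$ of $L^\infty[0,1]$, so \eqref{eq:formula} holds. Suppose $\delta(B_0)$ were bounded, in the sense that $\lambda_n\delta(b_n)\to0$ whenever $\lambda_n\to0$ and $b_n\in B_0$. Given $a\in L^\infty[0,1]$, choose simple functions $a_n$ with $\|a-a_n\|_\infty\le1/n$. Then $\delta(a)=\frac1n\delta\bigl(n(a-a_n)\bigr)\to0$, so $\delta$ vanishes on $L^\infty[0,1]$, and $\delta=0$ by \eqref{eq:formula}. Hence a nonzero derivation of $L^0[0,1]$ is unbounded on $B_0$.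
\end{example}

\begin{thebibliography}{9}

\bibitem{BCS}
A.~F. Ber, V.~I. Chilin and F.~A. Sukochev,
\emph{Non-trivial derivations on commutative regular algebras},
Extracta Math. \textbf{21} (2006), 107--147.

\bibitem{Ringrose}
J.~R. Ringrose,
\emph{Automatic continuity of derivations of operator algebras},
J. London Math. Soc. (2) \textbf{5} (1972), 432--438.

\bibitem{Spatiality}
\emph{Spatiality of derivations of Fr\'echet GB-algebras},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 91442}.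

\end{thebibliography}
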